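\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\numberwithin{equation}{section}

\title{The soluble graph of the Monster has diameter five}


\begin{abstract}
The soluble graph of a finite insoluble group $G$ has as vertices the elements outside the soluble radical $R(G)$, two of them being joined when they generate a soluble group. Its diameter is known to be at most $5$. We show that the bound is attained: the Monster, and every finite group $G$ with $G/R(G)$ isomorphic to the Monster, has a soluble graph of diameter $5$. For an element $x$ of order $59$, the ball of radius $2$ around $x$ has fewer than $10^7$ elements, and a count shows that it is disjoint from almost all of its conjugates.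
\end{abstract}

\section{Introduction}

Let $G$ be a finite insoluble group and let $R(G)$ be its soluble radical, the largest soluble normal subgroup. The \emph{soluble graph} $\Gamma_{\mathcal S}(G)$ has vertex set $G\setminus R(G)$, and distinct vertices $x,y$ are joined, written $x\sim y$, when $\langle x,y\rangle$ is soluble. The elements of $R(G)$ are left out because they would be joined to everything: if $r\in R(G)$ and $y\in G$, then $\langle r,y\rangle$ has a soluble normal subgroup $\langle r,y\rangle\cap R(G)$ with cyclic quotient. We write $d(x,y)$ for the distance in the graph and $d_{\mathcal S}(G)$ for its diameter. It is known that $\Gamma_{\mathcal S}(G)$ is connected and that $d_{\mathcal S}(G)\le 5$; we use this bound without proof. The question, posed in \cite{talk}, is whether the value $5$ occurs.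

\paragraph{Involutions as a hub.}
Suppose for simplicity that $R(G)=1$. Two distinct involutions generate a dihedral group, which is soluble, so the involutions of $G$ form a clique. Hence, if every vertex is within distance $k$ of some involution, then $d_{\mathcal S}(G)\le 2k+1$. For example, every nontrivial element of $A_5$ is an involution or is inverted by one, so $k=1$ suffices and $d_{\mathcal S}(A_5)\le 3$. If two vertices $x,y$ are at distance $5$ and each is within distance $2$ of an involution, then a shortest path between them can be chosen of the shape
\[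
x\sim a\sim s\sim t\sim b\sim y ,
\]
with $s,t$ involutions, and $x$ can be neither an involution nor adjacent to one. In particular the normalizer of $\langle x\rangle$ must have odd order, since an involution $t$ normalizing $\langle x\rangle$ makes $\langle x,t\rangle$ soluble.

This is necessary but far from enough: we must also show that no shorter path exists. Now $d(x,y)\ge5$ exactly when the balls of radius $2$ around $x$ and $y$ are disjoint, and for most conjugates $y=x^g$ they will be disjoint if the ball around $x$ is small compared with the conjugacy classes that it meets. So we look for a large group with an element $x$ that lies in very few soluble subgroups, and whose neighbors also lie in very few soluble subgroups.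

Let $M$ be the Monster sporadic simple group. An element $x\in M$ of order $59$ has all these properties. The normalizer of $\langle x\rangle$ is a Frobenius group $59{:}29$, of odd order $1711$, and this turns out to be the unique maximal soluble overgroup of $x$. The neighbors of $x$ outside $\langle x\rangle$ have order $29$, and a subgroup of order $29$ is normalized by an involution. The ball of radius $2$ has fewer than $10^7$ elements, whereas the classes that matter have more than $9.7\cdot 10^{19}$ elements each; and $10^{7}\cdot 10^7$ is much less than $9.7\cdot10^{19}$.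

\begin{theorem}\label{thm:A}
We have $d_{\mathcal S}(M)=5$. If $x\in M$ has order $59$, then $d(x,x^g)=5$ for some $g\in M$; in fact this holds for all but a proportion less than $2\cdot 10^{-6}$ of the elements $g\in M$.
\end{theorem}

The same method, with a finer count, gives more.

\begin{theorem}\label{thm:B}
\begin{enumerate}
\item[(1)] If $G$ is a finite group with $G/R(G)\cong M$, then $d_{\mathcal S}(G)=5$. In particular $d_{\mathcal S}(M\times S)=5$ for every finite soluble group $S$, so infinitely many finite groups attain the bound.
\item[(2)] If $x\in M$ has order $59$, then $d(x,x^g)\le 5$ for all $g\in M$, and $d(x,x^g)=5$ for all but a proportion less than $10^{-21}$ of the elements $g\in M$.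
\item[(3)] If $x\in M$ has order $59$ and $d(x,v)=5$, then $\langle v,t\rangle$ is insoluble for every involution $t\in M$. In particular $v$ has odd order and $|N_M(\langle v\rangle)|$ is odd.
\end{enumerate}
\end{theorem}

Section~\ref{sec:tools} contains the two general tools, an arithmetic test for soluble overgroups and a counting lemma, and shows them at work in $\mathrm{PSL}_2(13)$. Section~\ref{sec:facts} collects what we use about $M$. Section~\ref{sec:overgroups} determines the soluble overgroups of elements of order $59$ and $29$. Arithmetic does this except for one configuration, an elementary abelian group of order $2^{28}$, which is excluded by a bound on the $2$-rank of $\mathrm{Co}_1$ proved in Section~\ref{sec:co1}. The theorems are then proved in Sections~\ref{sec:balls} and~\ref{sec:B}.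

\paragraph{Notation.}
For a group $H$ we put $H^\#=H\setminus\{1\}$. For a vertex $x$, $B_k(x)$ is the set of vertices at distance at most $k$ from $x$. For a prime $p$, $v_p(n)$ is the exponent of $p$ in $n$, and $\operatorname{ord}_r(p)$ is the multiplicative order of $p$ modulo a prime $r\ne p$. $O_p(H)$ is the largest normal $p$-subgroup of $H$, $F(H)$ is the Fitting subgroup, that is, the direct product of all $O_p(H)$, and $\Phi(Q)$ is the Frattini subgroup of $Q$. Conjugation is written $x^g=g^{-1}xg$.

\section{Two tools, and the method in a small group}\label{sec:tools}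

\subsection{An arithmetic test for soluble overgroups}

We recall two facts. If $H$ is soluble, then $C_H(F(H))\le F(H)$. If a group of order prime to $p$ acts on a $p$-group $Q$ and acts trivially on $Q/\Phi(Q)$, then it acts trivially on $Q$.

\begin{lemma}\label{lem:test}
Let $G$ be a finite group, $r$ a prime with $v_r(|G|)=1$, and $Y\le H\le G$ with $|Y|=r$ and $H$ soluble. Then one of the following holds.
\begin{enumerate}
\item[(a)] $Y=O_r(H)$, and so $H\le N_G(Y)$.
\item[(b)] For some prime $p\ne r$, $Y$ acts nontrivially on $Q/\Phi(Q)$, where $Q=O_p(H)$. In this case $p^{\operatorname{ord}_r(p)}\le |Q/\Phi(Q)|$, and in particular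
\begin{equation}\label{eq:test}
\operatorname{ord}_r(p)\le v_p(|G|).
\end{equation}
\end{enumerate}
\end{lemma}

\begin{proof}
Let $F=F(H)$. If $r$ divides $|F|$, then $O_r(H)\ne1$. As $v_r(|G|)=1$, $O_r(H)$ has order $r$ and is a normal Sylow $r$-subgroup of $H$, so it equals $Y$.

Suppose that $r\nmid |F|$. As $H$ is soluble, $C_Y(F)\le Y\cap F=1$, so $Y$ acts nontrivially on some $Q=O_p(H)$, where $p\ne r$. By coprimeness it acts nontrivially on $Q/\Phi(Q)$, a vector space over $\mathbb F_p$ of some dimension $n$. Then $r$ divides $|\mathrm{GL}_n(p)|$, so $r\mid p^i-1$ for some $i$ with $1\le i\le n$, and $\operatorname{ord}_r(p)\le i\le n\le v_p(|G|)$.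
\end{proof}

\subsection{A counting lemma}

\begin{lemma}\label{lem:count}
Let $G$ be a finite insoluble group with $R(G)=1$, let $x\in G^\#$ and $k\ge1$, and choose $g\in G$ uniformly at random.
\begin{enumerate}
\item[(i)] Let $c$ be the smallest size of a conjugacy class of $G$ that contains an element of prime order in $B_k(x)$. Then $\Pr\bigl(d(x,x^g)\le 2k\bigr)\le |B_k(x)|^2/c$.
\item[(ii)] For each prime $p$, let $N_p$ be the number of subgroups of order $p$ contained in $B_k(x)\cup\{1\}$. If $N_p>0$, let $n_p$ be an upper bound for $|N_G(A)|$ as $A$ ranges over these subgroups. Then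
\[
\Pr\bigl(d(x,x^g)\le 2k\bigr)\le \sum_{p:\,N_p>0} \frac{N_p^2\,n_p}{|G|}.
\]
\end{enumerate}
\end{lemma}

\begin{proof}
Every nontrivial power of an element $b\in B_k(x)$ lies in $B_k(x)$. Indeed, as $k\ge 1$, there is $a\in B_{k-1}(x)$ (possibly $a=b$) with $\langle a,b\rangle$ soluble, and then $\langle a,b^j\rangle$ is soluble.

Suppose that $d(x,x^g)\le 2k$. A vertex in the middle of a shortest path shows that $B_k(x)\cap B_k(x^g)\ne\emptyset$, and $B_k(x^g)=B_k(x)^g$. Passing to a power, we find an element $b$ of prime order in this intersection, and $b=u^g$ with $u\in B_k(x)$ of the same order. For given $b,u$, the set of all $g$ with $u^g=b$ is empty or a coset of $C_G(u)$, so it has proportion at most $1/c$. Summing over the pairs $(b,u)$ gives (i).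

For (ii), note that $A_1=\langle b\rangle$ and $A=\langle u\rangle$ are among the $N_p$ subgroups, with $p=|b|$, and $A^g=A_1$. For given $A,A_1$ the set of such $g$ is empty or a coset of $N_G(A)$, so it has proportion at most $n_p/|G|$. Summing over $p$ and the pairs $(A,A_1)$ gives (ii).
\end{proof}

\subsection{The group $\mathrm{PSL}_2(13)$}

We show how the two lemmas combine in a small group, where balls of radius $1$ suffice.

\begin{example}\label{ex:psl}
Let $G=\mathrm{PSL}_2(13)$, of order $1092=2^2\cdot3\cdot7\cdot13$. Every nontrivial element lies in a subgroup of order $13$, or in a cyclic subgroup of order $6$ or $7$; the normalizers of these three kinds of subgroups are $13{:}6$, the dihedral group of order $12$ and the dihedral group of order $14$. All three have even order, and an involution normalizing a cyclic group normalizes its subgroups, so every vertex is equal or adjacent to an involution and $d_{\mathcal S}(G)\le3$.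

Let $x$ have order $7$ and let $X=\langle x\rangle$. The orders of $2$, $3$, $13$ modulo $7$ are $3$, $6$, $2$, and they exceed the exponents $2,1,1$ of these primes in $|G|$. So case (b) of Lemma~\ref{lem:test} is impossible and every soluble subgroup containing $x$ lies in $N_G(X)$, which is dihedral of order $14$. Therefore $B_1(x)=N_G(X)^\#$. This set contains $7$ involutions, and $X$ is the only subgroup of order $7$ in $N_G(X)$. The centralizer of an involution has order $12$. Lemma~\ref{lem:count}(ii) with $k=1$ gives
\[
\Pr\bigl(d(x,x^g)\le 2\bigr)\le\frac{7^2\cdot 12+1^2\cdot14}{1092}=\frac{602}{1092}=\frac{43}{78}<1 .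
\]
So $d(x,x^g)\ge3$ for some $g$, and $d_{\mathcal S}(G)=3$.
\end{example}

In this example the ball $B_1(x)$ contains involutions, so distances stop at $3$. To reach $5$ we replace the dihedral group by a group of odd order and control one further layer.

\section{Facts about the Monster}\label{sec:facts}

The following is in the ATLAS of Finite Groups \cite{atlas}; here $B$ denotes the Baby Monster.
\begin{itemize}
\item[(F1)] $|M|=2^{46}3^{20}5^{9}7^{6}11^{2}13^{3}\cdot17\cdot19\cdot23\cdot29\cdot31\cdot41\cdot47\cdot59\cdot71\approx 8.08\cdot10^{53}$.
\item[(F2)] $M$ has exactly two classes of elements of order $59$, with centralizers of order $59$, and exactly one class of elements of order $29$, with centralizer of order $87$.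
\item[(F3)] $M$ has two classes of involutions, 2A and 2B, with centralizers $2.B$ and $2_+^{1+24}.\mathrm{Co}_1$. The centralizers of elements of order $3$ are $3.\mathrm{Fi}_{24}'$, $3^{1+12}.2\mathrm{Suz}$ and $3\times\mathrm{Th}$; those of elements of order $7$ are $7\times\mathrm{He}$ and $7^{1+4}.2A_7$.
\item[(F4)] $M$ has an irreducible character $\chi$ with $\chi(1)=196883$ and value $4371$ on the class 2A.
\end{itemize}
The largest centralizer in (F2) and (F3) is $2.B$, of order about $8.31\cdot10^{33}$. So every class of elements of order $2$, $3$, $7$, $29$ or $59$ has size at least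
\begin{equation}\label{eq:class}
|M:2.B|=97239461142009186000>9.7\cdot10^{19}.
\end{equation}

\begin{lemma}\label{lem:norm}
Let $X,P\le M$ with $|X|=59$ and $|P|=29$.
\begin{enumerate}
\item[(i)] $N_M(X)=59{:}29$ is a Frobenius group of order $1711$. Its nontrivial elements have order $59$ or $29$; it has exactly $59$ subgroups of order $29$, and any two distinct ones generate $N_M(X)$.
\item[(ii)] $C_M(P)=P\times D$ is cyclic with $|D|=3$, the group $N_M(P)/C_M(P)$ is cyclic of order $28$, and $N_M(P)$ is soluble of even order $2436=2^2\cdot3\cdot7\cdot29$.
\end{enumerate}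
\end{lemma}

\begin{proof}
By (F1), $X$ and $P$ are Sylow subgroups, so every element of order $59$ (or $29$) is conjugate into $X$ (or $P$). If two elements $u,u^g$ both lie in $X^\#$, then $X^g=\langle u^g\rangle=X$, so $g\in N_M(X)$; the same is true of $P$. So classes of elements of order $59$ (or $29$) correspond to orbits of $N_M(X)$ on $X^\#$ (or of $N_M(P)$ on $P^\#$).

(i) By (F2), $C_M(X)=X$, and there are two orbits on $X^\#$. The group $N_M(X)/X$ acts faithfully on $X$, so semiregularly on $X^\#$, and both orbits have length $|N_M(X)/X|=58/2=29$. Thus $|N_M(X)|=59\cdot 29$, and $N_M(X)$ is a Frobenius group. As $C_M(X)=X$, there is no element of order $1711$, and a subgroup of order $29$ is not normal in $N_M(X)$, since otherwise it would centralize $X$. The number of these subgroups divides $59$, so it is $59$. A subgroup containing two of them has order a proper multiple of $29$ dividing $1711$, so it is the whole group.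

(ii) As $P$ is central in $C=C_M(P)$ and $|C/P|=3$, the group $C$ is abelian of order $87$, and so cyclic. There is one orbit on $P^\#$, so $N_M(P)/C$ is all of $\mathrm{Aut}(P)$, cyclic of order $28$. Thus $N_M(P)$ is soluble and $|N_M(P)|=87\cdot28=2436$.
\end{proof}

The contrast between (i) and (ii) is what we need: $N_M(X)$ has no involutions, and $N_M(P)$ has some.

\section{Soluble overgroups of elements of order 59 and 29}\label{sec:overgroups}

\begin{proposition}\label{prop:59}
If $H\le M$ is soluble and $X\le H$ with $|X|=59$, then $H\le N_M(X)$.
\end{proposition}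

\begin{proof}
Otherwise, by Lemma~\ref{lem:test}, \eqref{eq:test} holds for $r=59$ and some prime divisor $p\ne59$ of $|M|$. We have $\operatorname{ord}_{59}(p)\in\{1,2,29,58\}$. Order $1$ or $2$ means $p\equiv\pm1\pmod{59}$; among the integers from $2$ to $71$ only $58$ and $60$ satisfy this, and they are not prime. So $v_p(|M|)\ge29$ and $p=2$. As $59\equiv3\pmod8$, the number $2$ is not a square modulo $59$, so $\operatorname{ord}_{59}(2)\ne29$. Hence it is $58$, which exceeds $46=v_2(|M|)$, a contradiction.
\end{proof}

For $29$ there are two primes for which \eqref{eq:test} holds. One is $p=59\equiv1\pmod{29}$, and this one really occurs, in the groups $59{:}29$. The other is $p=2$, where $\operatorname{ord}_{29}(2)=28\le46$. Here arithmetic does not help, and we have to look inside $M$. The required input is the following bound, proved in Section~\ref{sec:co1}.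

\begin{lemma}\label{lem:co1}
Every elementary abelian $2$-subgroup of $\mathrm{Co}_1$ has rank at most $14$.
\end{lemma}

\begin{proposition}\label{prop:29}
If $H\le M$ is soluble and $P\le H$ with $|P|=29$, then $H\le N_M(P)$, or $H\le N_M(X')$ for some subgroup $X'$ of order $59$.
\end{proposition}

\begin{proof}
If $O_{59}(H)\ne1$, it has order $59$, and $H\le N_M(X')$ for $X'=O_{59}(H)$. Suppose that $O_{59}(H)=1$ and $H\not\le N_M(P)$. By Lemma~\ref{lem:test} with $r=29$, there is a prime $p\ne29,59$ such that $P$ acts nontrivially on $Q/\Phi(Q)$, where $Q=O_p(H)$, and $\operatorname{ord}_{29}(p)\le v_p(|M|)$. Orders modulo $29$ lie in $\{1,2,4,7,14,28\}$. All congruences below are modulo $29$, and ``exponent'' means $v_p(|M|)$.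
\begin{itemize}
\item $p=17,19,23,31,41,47,71$, exponent $1$: the residues of $p$ are $17,19,23,2,12,18,13$, none of which is $1$.
\item $p=11$, exponent $2$: $11\not\equiv 1$ and $11^2\equiv5$, so the order is at least $4$.
\item $p=13$, exponent $3$: $13\not\equiv 1$ and $13^2\equiv24$, so the order is at least $4$.
\item $p=7$, exponent $6$: $7^2\equiv20$ and $7^4\equiv23$, so the order does not divide $4$ and is at least $7$.
\item $p=5$, exponent $9$: $5^2\equiv-4$, $5^4\equiv16$ and $5^7\equiv16\cdot(-4)\cdot5=-320\equiv-1$. So the order divides $14$ but not $7$, and it is not $2$; it is $14$.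
\item $p=3$, exponent $20$: $3^3\equiv-2$ gives $3^4\equiv-6$ and $3^{14}=3^{12}\cdot 3^2\equiv16\cdot9=144\equiv-1$. So the order divides $28$ but neither $14$ nor $4$; it is $28$.
\item $p=2$, exponent $46$: $2^4=16$, $2^5\equiv3$ and $2^{14}\equiv3^2\cdot16=144\equiv-1$. As before, the order is $28$.
\end{itemize}
So $p=2$, and $|Q/\Phi(Q)|\ge2^{28}$ by Lemma~\ref{lem:test}.

\emph{$Q$ is elementary abelian of order $2^{28}$.} Since $|C_M(P)|=87$ is odd, $C_Q(P)=1$. As $|P|$ is prime, $P$ acts semiregularly on $Q^\#$, so $|Q|\equiv1\pmod{29}$ and $|Q|$ is a power of $2^{28}$. As $1<|Q|\le2^{46}$, we get $|Q|=2^{28}$. Now $|Q/\Phi(Q)|\ge2^{28}$ forces $\Phi(Q)=1$.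

\emph{$Q$ contains a 2B-element.} If not, all elements of $Q^\#$ lie in 2A. For a nontrivial linear character $\lambda$ of $Q$ we have $\sum_{q\ne1}\lambda(q)=-1$, so the multiplicity of $\lambda$ in $\chi|_Q$ is
\[
\frac{196883-4371}{2^{28}}=\frac{192512}{2^{28}},
\]
which lies strictly between $0$ and $1$, a contradiction.

\emph{Contradiction.} Let $t\in Q$ lie in 2B. As $Q$ is abelian, $Q\le C_M(t)=E.\mathrm{Co}_1$, where $E=2_+^{1+24}$ is extraspecial. Commutation on $E/Z(E)\cong\mathbb F_2^{24}$ is a nondegenerate alternating form, for which the image of an abelian subgroup is totally isotropic, of dimension at most $12$. So abelian subgroups of $E$ have order at most $2^{13}$, and $QE/E\cong Q/(Q\cap E)$ is an elementary abelian subgroup of $\mathrm{Co}_1$ of rank at least $28-13=15$. This contradicts Lemma~\ref{lem:co1}.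
\end{proof}

\section{The 2-rank of $\mathrm{Co}_1$}\label{sec:co1}

We have $\mathrm{Co}_1=\mathrm{Co}_0/\{\pm1\}$, where $\mathrm{Co}_0\le O_{24}(\mathbb R)$ is the automorphism group of the Leech lattice $\Lambda$. The lattice $\Lambda\subset\mathbb R^{24}$ is even and unimodular, and its nonzero vectors have norm $v\cdot v\ge4$. For a lattice $L$, $\det L$ is the determinant of a Gram matrix, so $\det L=|L^*:L|$ if $L$ is integral with dual lattice $L^*$. The Hermite constant $\gamma_w$ is the least number such that every lattice $L$ of rank $w$ contains a nonzero vector of norm at most $\gamma_w(\det L)^{1/w}$; we use that $\gamma_w<2$ for $1\le w\le7$ \cite[Ch.~1]{sphere}.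

The idea is to lift an elementary abelian group $A\le\mathrm{Co}_1$ to $\mathrm{Co}_0$, where it acts on a space of dimension only $24$. If the lift is not abelian, its irreducible constituents are large, so there are few of them, and this already bounds the rank. If the lift is abelian, it is essentially a binary code of length $24$, and the geometry of $\Lambda$ forces a large minimum distance.

\begin{proof}[Proof of Lemma~\ref{lem:co1}]
Let $A\le\mathrm{Co}_1$ be an elementary abelian $2$-group, $\hat A\le\mathrm{Co}_0$ its full preimage, and $Z=Z(\hat A)$, which contains $-1$. For $g,h\in\hat A$ we have $g^2=\pm1$ and $[g,h]=\pm1$. So $\hat A/Z$ is elementary abelian, and commutation induces on it an alternating form with values in $\{\pm1\}$, nondegenerate by the definition of $Z$. Thus $|\hat A/Z|=2^{2m}$ for some $m\ge 0$.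

Let $\psi$ be the character of an irreducible constituent of $\hat A$ on $\mathbb C^{24}$. The element $-1$ acts on it as $-1$. If $g\in\hat A\setminus Z$, there is $h\in\hat A$ with $g^h=-g$, so $\psi(g)=\psi(-g)=-\psi(g)$ and $\psi(g)=0$. On $Z$ we have $|\psi|=\psi(1)$. So
\[
|\hat A|=\sum_{g\in\hat A}|\psi(g)|^2=\psi(1)^2|Z| ,
\]
and $\psi(1)=2^m$. Hence $2^m$ divides $24$, so that $m\le3$, and there are $24/2^m$ irreducible constituents, counted with multiplicity.

\emph{The case $m\ge1$.} On each constituent $Z$ acts by scalars, so $Z$ embeds in $(\mathbb C^\times)^{24/2^m}$ and is generated by at most $24/2^m$ elements. The same holds for $Z/\{\pm1\}$. Therefore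
\[
\operatorname{rank}A=2m+\operatorname{rank}(Z/\{\pm1\})\le2m+\frac{24}{2^m},
\]
which is $14,10,9$ for $m=1,2,3$.

\emph{The case $m=0$.} Here the last bound, $24$, is useless. But now $\hat A$ is abelian, $g\mapsto g^2$ is a homomorphism $\hat A\to\{\pm1\}$, and its kernel $\hat A_0$ is elementary abelian of index at most $2$. Diagonalizing $\hat A_0$ over $\mathbb R$ and writing $0,1$ for the eigenvalues $1,-1$, we identify $\hat A_0$ with a binary linear code of length $24$, in which the weight of $g$ is $w=\dim\ker(g+1)$.

We claim that $w\ge8$ for $1\ne g\in\hat A_0$. Let $\Lambda^-=\{v\in\Lambda:gv=-v\}$. As $g$ preserves $\Lambda$, its $(-1)$-eigenspace is spanned by the vectors $v-gv$ with $v\in\Lambda$, so $\Lambda^-$ is a lattice of rank $w\ge1$. It is primitive, that is, $\Lambda/\Lambda^-$ is torsion-free, so every homomorphism $\Lambda^-\to\mathbb Z$ extends to $\Lambda$. Since $\Lambda$ is unimodular, the extension is the inner product with a vector of $\Lambda$. Hence the orthogonal projection $v\mapsto\frac12(v-gv)$ onto the $(-1)$-eigenspace maps $\Lambda$ onto the dual lattice $(\Lambda^-)^*$. As $v-gv\in\Lambda^-$,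 this shows that $(\Lambda^-)^*\subseteq\frac12\Lambda^-$, and
\[
\det\Lambda^-=|(\Lambda^-)^*:\Lambda^-|\le\bigl|\tfrac12\Lambda^-:\Lambda^-\bigr|=2^w .
\]
So $\Lambda^-$ has a nonzero vector of norm at most $\gamma_w(2^w)^{1/w}=2\gamma_w$. All nonzero norms in $\Lambda$ are at least $4$, so $\gamma_w\ge2$ and $w\ge8$.

Consequently the balls of Hamming radius $3$ around the codewords are disjoint. Each of them has $1+24+276+2024=2325$ elements, so $2325\,|\hat A_0|\le2^{24}$. As $2325>2^{11}$ and $|\hat A_0|$ is a power of $2$, we get $|\hat A_0|\le2^{12}$, $|\hat A|\le2^{13}$ and $\operatorname{rank}A\le12$.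
\end{proof}

\section{Balls of radius 2 and the proof of Theorem~\ref{thm:A}}\label{sec:balls}

From now on $x\in M$ has order $59$ and $X=\langle x\rangle$. Note that $R(M)=1$.

\begin{proposition}\label{prop:ball}
We have $B_1(x)=N_M(X)^\#$ and
\begin{equation}\label{eq:ball}
B_2(x)=\bigcup_{P}\Bigl(N_M(P)^\#\cup\bigcup_{X':\,P\le N_M(X')}N_M(X')^\#\Bigr),
\end{equation}
where $P$ runs over the $59$ subgroups of order $29$ of $N_M(X)$ and $X'$ over subgroups of $M$ of order $59$. Each $P$ lies in exactly $84$ of the groups $N_M(X')$, and $|B_2(x)|<10^7$.
\end{proposition}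

\begin{proof}
The statement on $B_1(x)$ is Proposition~\ref{prop:59} together with the solubility of $N_M(X)$.

Let $b\in B_2(x)$. Then $\langle a,b\rangle$ is soluble for some $a\in N_M(X)^\#$. If $a$ has order $59$, then $\langle a\rangle=X$ and $b\in N_M(X)$ by Proposition~\ref{prop:59}; so $b$ is in the right-hand side of \eqref{eq:ball}, with $X'=X$ and any $P$. If $a$ has order $29$, put $P=\langle a\rangle$. By Proposition~\ref{prop:29}, $\langle a,b\rangle$ lies in $N_M(P)$ or in some $N_M(X')$, and in the latter case $P\le N_M(X')$. Conversely, $N_M(P)$ and the groups $N_M(X')$ that contain $P$ are soluble, so their nontrivial elements are equal or adjacent to a generator of $P$, which lies in $B_1(x)$.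

All subgroups of order $29$ are conjugate in $M$, so each lies in the same number $n$ of groups $N_M(X')$. All subgroups of order $59$ are conjugate as well. Counting pairs $(P,X')$ of subgroups of $M$ of orders $29$ and $59$ with $P\le N_M(X')$ in two ways gives
\[
\frac{|M|}{2436}\cdot n=\frac{|M|}{1711}\cdot59,\qquad n=\frac{2436}{29}=84 .
\]
Therefore $|B_2(x)|\le59\,(2435+84\cdot1710)=59\cdot146075=8618425<10^7$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
\emph{Upper bound.} As recalled in the introduction, $d_{\mathcal S}(M)\le5$. For the pairs $x,x^g$ this can be seen directly. Choose $a\in N_M(X)$ of order $29$ and an involution $t\in N_M(\langle a\rangle)$. Then $x\sim a\sim t$, so $x^g\sim a^g\sim t^g$, and $t,t^g$ are equal or adjacent. In particular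
\begin{equation}\label{eq:upper}
d(x,t)\le2\quad\text{and}\quad d(x,x^g)\le5\ \text{ for all }g\in M .
\end{equation}

\emph{Lower bound.} By \eqref{eq:ball}, elements of prime order in $B_2(x)$ have order dividing $2436$ or $1711$, so their order is $2$, $3$, $7$, $29$ or $59$, and their classes have more than $9.7\cdot10^{19}$ elements by \eqref{eq:class}. By Lemma~\ref{lem:count}(i) with $k=2$,
\[
\Pr\bigl(d(x,x^g)\le4\bigr)\le\frac{|B_2(x)|^2}{9.7\cdot10^{19}}<\frac{10^{14}}{9.7\cdot10^{19}}<2\cdot10^{-6}.
\]
For all other $g$ we have $d(x,x^g)=5$ by \eqref{eq:upper}, and so $d_{\mathcal S}(M)=5$.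
\end{proof}

\section{Proof of Theorem~\ref{thm:B}}\label{sec:B}

\subsection{Groups with quotient $M$}

Let $\pi:G\to G/R(G)\cong M$ be the projection; it maps the vertices of $\Gamma_{\mathcal S}(G)$ onto $M^\#$. Let $x,y\in G\setminus R(G)$. The group $\langle x,y\rangle$ has the soluble normal subgroup $\langle x,y\rangle\cap R(G)$ with quotient $\langle\pi(x),\pi(y)\rangle$, so $\langle x,y\rangle$ is soluble if and only if $\langle\pi(x),\pi(y)\rangle$ is.

If $x\ne y$ but $\pi(x)=\pi(y)$, then $x\sim y$. Let $\pi(x)\ne\pi(y)$. A path from $x$ to $y$ projects to a walk from $\pi(x)$ to $\pi(y)$, after repetitions are deleted, and this walk is not longer. Conversely, a path from $\pi(x)$ to $\pi(y)$ lifts to a path of the same length from $x$ to $y$, with arbitrary preimages of the interior vertices. So $d(x,y)=d(\pi(x),\pi(y))$. Hence $d_{\mathcal S}(G)=d_{\mathcal S}(M)=5$.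

If $S$ is a finite soluble group, then $R(M\times S)$ contains $S$, and its projection to the simple group $M$ is a soluble normal subgroup and hence trivial. So $R(M\times S)=S$, and $G=M\times S$ is an example. This proves part (1).

\subsection{The exceptional proportion}

The bound in Theorem~\ref{thm:A} is wasteful in two ways: it treats all elements of prime order in $B_2(x)$ as if they lay in the smallest class, and it counts elements instead of subgroups. We now count the subgroups of each prime order in $B_2(x)\cup\{1\}$, and let $N_p$ be their number as in Lemma~\ref{lem:count}(ii) with $k=2$. By \eqref{eq:ball} each of them lies in some $N_M(P)$ or some $N_M(X')$, where $P$ and $X'$ are as in \eqref{eq:ball}. We use that $1711=29\cdot59$ and $2436=2^2\cdot3\cdot7\cdot29$, and we write $C_M(P)=P\times D$ as in Lemma~\ref{lem:norm}(ii). As $D$ is characteristic in $C_M(P)$, it is normal in $N_M(P)$.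

\emph{$p=59$.} The subgroups are the groups $X'$ of \eqref{eq:ball}, since $59\nmid2436$. Each of the $59$ subgroups $P$ gives $X$ and $83$ others. If $X'\ne X$, then $N_M(X)\cap N_M(X')$ contains at most one subgroup of order $29$: two of them would generate both $N_M(X)$ and $N_M(X')$, but $N_M(X)$ has only one subgroup of order $59$. So no $X'\ne X$ arises from two different $P$, and $N_{59}=1+59\cdot83=4898$.

\emph{$p=29$.} In $N_M(P)$ the only subgroup of order $29$ is $P$, which also lies in $N_M(X)$. Each of the $4898$ groups $N_M(X')$ contains $59$ of them. So $N_{29}\le59\cdot4898=288982$.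

\emph{$p=2$.} Involutions of $B_2(x)$ lie in some $N_M(P)$. A Sylow $2$-subgroup of $N_M(P)$ embeds in $N_M(P)/C_M(P)$, because $|C_M(P)|=87$ is odd, so it is cyclic of order $4$. Let $t\in N_M(P)$ be an involution. Then $t=s^2$ with $s\in N_M(P)$. As $t\notin C_M(P)$, it induces on $P$ the automorphism of order $2$, that is, it inverts $P$; and as $|\mathrm{Aut}(D)|=2$, the square $t$ centralizes $D$. The cyclic group $N_M(P)/C_M(P)$ has only one involution, so all involutions of $N_M(P)$ lie in the coset $tC_M(P)$. For $u\in P$ and $v\in D$,
\[
(tuv)^2=(tut)(tvt)\,uv=u^{-1}v\,uv=v^2 ,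
\]
which is $1$ only for $v=1$. So the involutions of $N_M(P)$ are the $29$ elements of $tP$, which are conjugate under $P$ because $P\langle t\rangle$ is dihedral of order $58$. Hence $N_2\le59\cdot29=1711$. All these involutions are conjugate in $M$, since the subgroups $P$ are. For $u\in P^\#$ the product $t\cdot tu=u$ of two of them has order $29$. The product of two 2A-involutions has order at most $6$ (the $6$-transposition property; see \cite{conway}). So these involutions lie in 2B. This is the point of the computation, as the centralizer of a 2B-involution is much smaller than $2.B$.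

\emph{$p=3$.} These subgroups lie in groups $N_M(P)$, where $D$ is a normal Sylow $3$-subgroup and so the only subgroup of order $3$. Hence $N_3\le59$.

\emph{$p=7$.} These subgroups also lie in groups $N_M(P)$. Let $K$ be a Sylow $7$-subgroup of $N_M(P)$. It has order $7$, centralizes $D$, and acts faithfully on $P$. As $N_M(P)/C_M(P)$ is abelian, $C_M(P)K=(P{:}K)\times D$ is normal in $N_M(P)$ and so contains all its Sylow $7$-subgroups. They lie in the Frobenius group $P{:}K$, which has $29$ of them. Hence $N_7\le59\cdot29=1711$.

For a subgroup $A$ of prime order $p$ we have $|N_M(A)|\le(p-1)|C_M(A)|$. We use this for $p=2,3,7$ with the following centralizers from (F3): for $p=2$ that of a 2B-involution, and for $p=3,7$ the largest ones, $3.\mathrm{Fi}_{24}'$ and $7\times\mathrm{He}$. For $p=29,59$ the normalizers have orders $2436$ and $1711$. With $|\mathrm{Co}_1|\approx4.158\cdot10^{18}$, $|\mathrm{Fi}_{24}'|\approx1.2552\cdot10^{24}$, $|\mathrm{He}|\approx4.03\cdot10^{9}$ and $|M|>8\cdot10^{53}$, the terms $N_p^2n_p/|M|$ of Lemma~\ref{lem:count}(ii) are bounded as follows.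
\[
\begin{array}{c|l}
p&\text{bound}\\ \hline
2&1711^2\cdot2^{25}|\mathrm{Co}_1|/|M|<1711^2\cdot1.4\cdot10^{26}/(8\cdot10^{53})<5.2\cdot10^{-22}\\
3&59^2\cdot2\cdot3\,|\mathrm{Fi}_{24}'|/|M|<59^2\cdot7.6\cdot10^{24}/(8\cdot10^{53})<10^{-25}\\
7&1711^2\cdot6\cdot7\,|\mathrm{He}|/|M|<1711^2\cdot2\cdot10^{11}/(8\cdot10^{53})<10^{-35}\\
29&288982^2\cdot2436/|M|<10^{-39}\\
59&4898^2\cdot1711/|M|<10^{-43}
\end{array}
\]
The sum is less than $10^{-21}$, so $\Pr\bigl(d(x,x^g)\le4\bigr)<10^{-21}$. Together with \eqref{eq:upper} this proves part (2).

\subsection{Vertices at distance 5 from $x$}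

Let $d(x,v)=5$. By \eqref{eq:upper} there is an involution $s$ with $d(x,s)\le2$. Suppose that $\langle v,t\rangle$ is soluble for some involution $t\in M$. Since $\langle s,t\rangle$ is soluble as well,
\[
d(x,v)\le d(x,s)+d(s,t)+d(t,v)\le2+1+1=4 ,
\]
a contradiction. If $|N_M(\langle v\rangle)|$ were even, and in particular if $v$ had even order, some involution $t$ would normalize $\langle v\rangle$, and $\langle v,t\rangle=\langle v\rangle\langle t\rangle$ would be soluble, which has just been excluded. This proves part (3) and completes the proof of Theorem~\ref{thm:B}.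
\qed

\begin{thebibliography}{9}
\bibitem{talk} \emph{The soluble graph of a finite group}, \texttt{http://igtc14.iust.ac.ir/UPL/keyspeakers/burness\_talk.pdf}.
\bibitem{atlas} Conway, Curtis, Norton, Parker and Wilson, \emph{ATLAS of Finite Groups}, 1985.
\bibitem{sphere} Conway and Sloane, \emph{Sphere Packings, Lattices and Groups}.
\bibitem{conway} J. H. Conway, A simple construction for the Fischer--Griess monster group, \emph{Invent. Math.} \textbf{79} (1985).
\end{thebibliography}

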